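# Every matroid on $n$ elements is a minor of an identically self-dual matroid on $2n$ elements

## Doubling a matroid, and cases with one or two elements

A matroid $N$ is **identically self-dual** (ISD) if $N=N^*$: the complement of every basis is again a basis. Equality is meant literally, on the same ground set, and an isomorphism $N\cong N^*$ is not enough. All matroids here are finite. An ISD matroid has an even number $2p$ of elements and rank $p$. The uniform matroid $U_{p,2p}$ is ISD. The matroid $U_{1,1}\oplus U_{0,1}$ is isomorphic to its dual but is not ISD: its only basis consists of the coloop, and the complement of that basis consists of the loop.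

The problem comes from the text "Identically Self-Dual Matroids". It is known that every sparse paving matroid is a minor of an ISD sparse paving matroid, and that every representable matroid is a minor of an ISD matroid. The conjecture to be proved or disproved is:

*Every matroid is a minor of an ISD matroid.*

The answer that one would first guess is "yes, and $2n$ elements suffice for a matroid $M$ on $n$ elements", because duality offers a double of $M$: take a copy $M'$ of $M$ on a disjoint set and form $M\oplus (M')^*$. Test this. The dual is $M^*\oplus M'$. It equals $M\oplus(M')^*$ only if $M=M^*$, so the double works exactly when there was nothing to do. The proposed witness is wrong. What about the number $2n$?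

*One element.* An ISD matroid has no loop, because a loop of $N$ is a coloop of $N^*=N$, and no element is both. For the same reason it has no coloop. Hence the only ISD matroid on two elements is $U_{1,2}$. Deleting an element of $U_{1,2}$ gives a coloop, and contracting one gives a loop. So both one-element matroids are minors of an ISD matroid on $2$ elements, and no smaller size is possible.

*Two elements.* $U_{1,2}$ is itself ISD. The matroid $U_{1,1}\oplus U_{0,1}$ is not ISD, so it needs at least four elements, and it is a minor of $U_{1,2}\oplus U_{1,2}$, which is ISD.

*Uniform matroids.* Put $p=\max(r,n-r)$. Contracting $p-r$ elements of $U_{p,2p}$ gives $U_{r,p+r}$, where $p+r\ge n\ge r$, and deleting $p+r-n$ elements gives $U_{r,n}$.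

So the number $2n$ survives these tests, sometimes with room to spare. It turns out to be right: **the conjecture is true; every matroid on $n$ elements is a minor of an ISD matroid on $2n$ elements, and $2n$ is best possible for every $n$ and every rank.** Here is the explicit form that we shall prove.

**Theorem 1.** Let $M$ be a matroid of rank $r$ on $E$, $|E|=n$. Let $D,F$ be disjoint sets, disjoint from $E$, with $|D|=r$, $|F|=n-r$. Let $\mathcal B$ be the family of $n$-subsets $X$ of $E\cup D\cup F$ with
$$|X\cap D|\le r(E\setminus X)\quad\text{and}\quad |D\setminus X|\le r(E\cap X). \tag{1}$$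
Then $\mathcal B$ is the set of bases of an ISD matroid $N$, and $N/F\backslash D=M$.

Let us try (1) by hand on $M=U_{1,1}\oplus U_{0,1}$, with coloop $c$, loop $\ell$, $D=\{d\}$, $F=\{f\}$. The six pairs give:

- $\{\ell,c\}$: $0\le 0$ and $1\le r(\{\ell,c\})=1$, accepted;
- $\{\ell,d\}$: $1\le r(\{c\})=1$ and $0\le 0$, accepted;
- $\{\ell,f\}$: the second condition reads $1\le r(\{\ell\})=0$, rejected;
- $\{c,d\}$: the first condition reads $1\le r(\{\ell\})=0$, rejected;
- $\{c,f\}$: $0\le 0$ and $1\le r(\{c\})=1$, accepted;
- $\{d,f\}$: $1\le r(\{c,\ell\})=1$ and $0\le 0$, accepted.

The accepted pairs are the transversals of $\{\ell,f\}$ and $\{c,d\}$. So $N=U_{1,2}\oplus U_{1,2}$, as found above.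

## Flats, cocircuits and coloops

Write $r=r_M$, $r^*=r_{M^*}$, $X+b=X\cup\{b\}$, $X-a=X\setminus\{a\}$. The following standard facts can all be found in Oxley, *Matroid Theory*.

**Fact 1.** Every flat is an intersection of hyperplanes (the ground set is the empty intersection), and intersections of flats are flats. Complements of hyperplanes are cocircuits. Hence a set is a flat if and only if its complement is a (possibly empty) union of cocircuits.

**Fact 2.** A set $Z$ is a union of circuits of $K$ if and only if $K|Z$ has no coloops. Indeed $g\in Z$ is a coloop of $K|Z$ exactly when no circuit inside $Z$ contains $g$, and this is the same as $r_K(Z-g)<r_K(Z)$.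

**Fact 3.** $X$ is spanning in $K^*$ if and only if its complement is independent in $K$. Also $r^*(A)=|A|-r(M)+r(E\setminus A)$.

**Fact 4.** $(N/F\backslash D)^*=N^*\backslash F/D$, and $r_{N/C}(A)=r_N(A\cup C)-r_N(C)$. The flats of $N\backslash D$ are the sets $Z\setminus D$ with $Z$ a flat of $N$. The flats of $N/D$ are the sets $Z$, disjoint from $D$, with $Z\cup D$ a flat of $N$.

**Fact 5.** If some basis of $N$ contains $F$ and avoids $D$, then the bases of $N/F\backslash D$ are exactly the sets $S$, disjoint from $F\cup D$, for which $S\cup F$ is a basis of $N$.

**Fact 6.** If $M$ is connected on $E$ and $\emptyset\ne A\ne E$, then $r(A)+r(E\setminus A)\ge r(M)+1$. A connected matroid with at least two elements has no loops and no coloops.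

A matroid $Q$ is a *quotient* of a matroid $L$ on the same ground set if every flat of $Q$ is a flat of $L$. For example, $U_{1,3}$ has the flats $\emptyset$ and $E$. Both are flats of $U_{2,3}$, so $U_{1,3}$ is a quotient of $U_{2,3}$. The converse fails: a singleton is a flat of $U_{2,3}$ and not of $U_{1,3}$.

## Sets independent on both sides, and the Hamiltonian paths of $K_4$

Here is a sensible first approach. We look for an ISD matroid whose restriction to $G$ is a given matroid $L$, adding a set $F$ of extra elements that serve only to fill sets up to the right size. Closure under complements can be built in by force: call an $r(L)$-subset $X$ of $G\cup F$ good if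
$$X\cap G\ \text{ and }\ G\setminus X\ \text{ are both independent in } L. \tag{2}$$
Complements of good sets should have size $r(L)$ too, so we want $|G|+|F|=2r(L)$, that is, $|F|=2r(L)-|G|$. Then the complement of a good set is visibly good. What remains is the exchange axiom.

Sometimes this works. For $L=U_{2,3}$ we get $|F|=1$; all pairs are good, and the result is $U_{2,4}$. Sometimes it fails at once: for $L=U_{0,1}$ the required $|F|$ is $-1$.

The instructive failure is $L=M(K_4)$, with rank $3$ on six edges, so $F=\emptyset$. Its bases are the $16$ spanning trees of $K_4$: four stars and twelve Hamiltonian paths. The complement of a star is a triangle, which is dependent; the complement of a Hamiltonian path is a Hamiltonian path. So the good sets are the twelve Hamiltonian paths. On vertices $1,2,3,4$, take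
$$X=\{12,23,34\},\qquad Y=\{13,23,24\},\qquad a=12\in X\setminus Y .$$
Here $Y\setminus X=\{13,24\}$. But $X-a+13=\{13,23,34\}$ is a star, and $X-a+24=\{23,24,34\}$ is a triangle. Neither is a path, so exchange fails. Passing to the dual does not help, because $M(K_4)^*\cong M(K_4)$.

Look at how it fails. By Fact 3, $G\setminus X$ is independent in $L$ if and only if $X\cap G$ is spanning in $L^*$. So a good set must have a $G$-part that is *independent in $L$ and spanning in $L^*$*. Adding $13$ keeps independence in $L$ but leaves the set non-spanning in $L^*$, since its complement $\{12,14,24\}$ is a triangle. Adding $24$ makes the set spanning in $L^*$ but dependent in $L$. One element $b$ has two tasks, and each candidate accomplishes only one.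

In the language of flats, the closure of $X-a=\{23,34\}$ in $L^*$ is $H=\{13,23,34\}$, a hyperplane of $L^*$, because it is the complement of the circuit $\{12,14,24\}$ of $L$. The element $24$ is outside $H$, which settles the task in $L^*$; but $24$ is in $\mathrm{cl}_L(\{23,34\})$. If $H$ had been a flat of $L$, then "outside $H$" would have settled both tasks at once.

## Exchange when $L^*$ is a quotient of $L$

**Lemma 1.** Let $L$ be a matroid on $G$ such that every flat of $L^*$ is a flat of $L$. Then $2r(L)\ge|G|$. Let $F$ be a set disjoint from $G$ with $|F|=2r(L)-|G|$. The family $\mathcal B_L$ of $r(L)$-subsets $X$ of $G\cup F$ such that $X\cap G$ and $G\setminus X$ are both independent in $L$ is the family of bases of an ISD matroid $N$, and $N\backslash F=L$.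

*Proof.*

**Step 1: comparing independence in $L^*$ and in $L$.** We claim that every set $A$ independent in $L^*$ is independent in $L$. This will give the inequality and the right restriction to $G$. For $a\in A$, the set $\mathrm{cl}_{L^*}(A-a)$ does not contain $a$. By hypothesis it is a flat of $L$, and it contains $A-a$, so it contains $\mathrm{cl}_L(A-a)$. Hence $a\notin\mathrm{cl}_L(A-a)$. This holds for every $a\in A$, so $A$ is independent in $L$.

**Step 2: size, non-emptiness and restriction.** We show that $F$ exists, that $\mathcal B_L\neq\emptyset$, and that the members of $\mathcal B_L$ inside $G$ are the bases of $L$. If $X$ is a basis of $L$, then $G\setminus X$ is a basis of $L^*$, so it is independent in $L$ by Step 1. Hence $|G|-r(L)\le r(L)$. Moreover $X$ has size $r(L)$ and satisfies (2), so $X\in\mathcal B_L$. Conversely, a member of $\mathcal B_L$ contained in $G$ is an independent set of $L$ of size $r(L)$, a basis of $L$. So $\mathcal B_L\ne\emptyset$, and the members of $\mathcal B_L$ that avoid $F$ are exactly the bases of $L$. Once $\mathcal B_L$ is known to be the basis set of a matroid $N$, Fact 5 (with nothing contracted and $F$ deleted) gives $N\backslash F=L$.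

**Step 3: reformulation.** We replace the condition on $G\setminus X$ by one on $X_G:=X\cap G$. By Fact 3, $X\in\mathcal B_L$ if and only if $|X|=r(L)$, $X_G$ is independent in $L$, and $X_G$ is spanning in $L^*$.

**Step 4: basis exchange.** Let $X,Y\in\mathcal B_L$ and $a\in X\setminus Y$. We find $b\in Y\setminus X$ with $X-a+b\in\mathcal B_L$. The size is right for any such $b$, so only the $G$-part must be checked.

*Case $a\in F$.* If some $b\in(Y\setminus X)\cap F$ exists, use it: the $G$-part is unchanged. Otherwise $Y\cap F\subseteq X\cap F$, and since $a\notin Y$, even $Y\cap F\subseteq(X\cap F)-a$. As $|X|=|Y|$, it follows that $|Y_G|>|X_G|$. Both sets are independent in $L$, so by augmentation there is $b\in Y_G\setminus X_G$ with $X_G+b$ independent in $L$. The new $G$-part $X_G+b$ contains $X_G$, so it still spans $L^*$.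

*Case $a\in G$ and $X_G-a$ spanning in $L^*$.* If some $b\in(Y\setminus X)\cap F$ exists, use it: the new $G$-part $X_G-a$ is independent in $L$ and spanning in $L^*$. Otherwise $Y\cap F\subseteq X\cap F$, so $|Y_G|\ge|X_G|>|X_G-a|$. By augmentation there is $b\in Y_G\setminus(X_G-a)$ with $X_G-a+b$ independent in $L$. Here $b\ne a$ because $a\notin Y$, so $b\in Y\setminus X$. The set $X_G-a+b$ spans $L^*$ because $X_G-a$ does.

*Case $a\in G$ and $X_G-a$ not spanning in $L^*$.* This is the case that broke for $M(K_4)$. Let $H=\mathrm{cl}_{L^*}(X_G-a)$. Since $X_G$ spans $L^*$, removing one element lowers the rank by at most one, and here it does lower it, so $H$ is a hyperplane of $L^*$. Since $Y_G$ spans $L^*$, there is $b\in Y_G\setminus H$. Then $b\notin X_G-a$, because $X_G-a\subseteq H$, and $b\neq a$, because $a\notin Y$. So $b\in Y\setminus X$. The set $X_G-a+b$ spans $L^*$, since $b$ is outside the hyperplane $H$. By hypothesis $H$ is a flat of $L$; it contains $X_G-a$, so $\mathrm{cl}_L(X_G-a)\subseteq H$ and $b\notin\mathrm{cl}_L(X_G-a)$. Since $X_G-a$ is independent in $L$, so is $X_G-a+b$.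

So $\mathcal B_L$ is the basis set of a matroid $N$.

**Step 5: $N=N^*$.** We check closure under complements. The complement $X'$ of $X\in\mathcal B_L$ has size $|G|+|F|-r(L)=r(L)$, and $X'\cap G=G\setminus X$, $G\setminus X'=X\cap G$. Condition (2) is symmetric in these two sets, so $X'\in\mathcal B_L$. $\square$

Our $M$ need not satisfy the hypothesis of Lemma 1, and neither need $M^*$. But we are allowed two minor operations, and Lemma 1 uses one. The plan is to enlarge $M$ first: find $K$ with $K\backslash D=M$ such that $L=K^*$ satisfies the hypothesis.

## Free extension by $r$ elements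

What do we need of $K$? Every flat of $L^*=K$ must be a flat of $L=K^*$. In terms of circuits, by Facts 1 and 2, the complement of each hyperplane of $K$ must carry no coloop of the restriction of $K$ to it. For $K=M(K_4)$ this fails: the complement of a triangle is a star, and every edge of the star is a coloop there. The remedy is to make complements of hyperplanes richer by adding elements in the most generic position.

**Definition.** Let $M$ have rank $r$ on $E$, and let $D$ be an $s$-set disjoint from $E$. The *free extension* $K$ of $M$ by $D$ is the truncation to rank $r$ of $M\oplus U_{s,s}$, with $U_{s,s}$ on $D$. Thus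
$$r_K(A\cup D')=\min\bigl(r,\ r(A)+|D'|\bigr)\qquad (A\subseteq E,\ D'\subseteq D), \tag{3}$$
and in particular $K\backslash D=M$ and $r(K)=r$.

For example, the free extension of $U_{r,r}$ by $s$ elements is $U_{r,r+s}$. This also shows how many elements may be needed. Let $r\ge1$. A hyperplane of $U_{r,r+s}$ is an $(r-1)$-set, with complement $Z$ of size $s+1$, and the restriction to $Z$ has no coloops exactly when $s+1>r$. So for $M=U_{r,r}$ we need $s\ge r$. The next lemma says that $s=r$ always suffices, and that one element can be saved for connected $M$; the saving is for the sharp sizes below.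

**Lemma 2.** Let $M$ have rank $r$ on $E$, $|E|=n$, and let $0\le s\le r$. Let $K$ be the free extension of $M$ by an $s$-set $D$. Then every flat of $K$ is a flat of $K^*$ in each of these cases:

- (i) $s=r$;
- (ii) $s=r-1$, $M$ connected and $n\ge2$.

*Proof.*

**Step 1: reduction to hyperplanes and coloops.** Flats are intersections of hyperplanes, and intersections of flats are flats, so it suffices that each hyperplane $H$ of $K$ is a flat of $K^*$. By Fact 1 applied to $K^*$, this says that $Z=(E\cup D)\setminus H$ is a union of cocircuits of $K^*$, that is, of circuits of $K$. By Fact 2, this says that $K|Z$ has no coloops. (If $r=0$, there is no hyperplane; the only flat of $K$ is the ground set, which is a flat of $K^*$.)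

**Step 2: counting ranks.** We bound $r_K(Z-g)$ from below for $g\in Z$. Put $A=H\cap E$ and $j=|H\cap D|$. From $r_K(H)=r-1$ and (3) we get $r(A)+j=r-1$, so
$$r(A)=r-1-j .$$
Put $\rho=r(E\setminus A)$. Since $r(A)+\rho\ge r$, we have $\rho\ge j+1$. Now $Z=(E\setminus A)\cup(D\setminus H)$ with $|D\setminus H|=s-j$. Removing an element $g$ from $Z$ lowers either $r(E\setminus A)$ by at most one or $|D\setminus H|$ by exactly one. By (3),
$$r_K(Z-g)\ \ge\ \min(r,\ \rho+s-j-1)\qquad\text{for every } g\in Z. \tag{4}$$
If the right side is $r$, then $r_K(Z-g)=r=r_K(Z)$, and $g$ is not a coloop of $K|Z$.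

**Step 3: case (i).** If $s=r$, then $\rho+s-j-1\ge(j+1)+r-j-1=r$. So $K|Z$ has no coloops.

**Step 4: case (ii).** Let $s=r-1$. Suppose first that $A\ne\emptyset$. Also $A\neq E$, because $r(A)=r-1-j<r$. By Fact 6, $r(A)+\rho\ge r+1$, so $\rho\ge j+2$. Then $\rho+s-j-1\ge(j+2)+(r-1)-j-1=r$, and again $K|Z$ has no coloops. Suppose now that $A=\emptyset$. Then $r(A)=0$ gives $j=r-1=s$, so $D\subseteq H$ and $Z=E$. Then $K|Z=M$, which has no coloops by Fact 6. $\square$

## Proof of Theorem 1

**Step 1: apply both lemmas.** We produce $N$. Let $K$ be the free extension of $M$ by $D$ with $|D|=r$, let $G=E\cup D$ and $L=K^*$. By Lemma 2(i), every flat of $L^*=K$ is a flat of $L=K^*$. Here $r(L)=|G|-r(K)=(n+r)-r=n$ and $2r(L)-|G|=2n-(n+r)=n-r=|F|$. So Lemma 1 applies and gives an ISD matroid $N$ on $E\cup D\cup F$, a set with $n+r+(n-r)=2n$ elements.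

**Step 2: identify the bases of $N$ with $\mathcal B$.** A set is independent in $L=K^*$ if and only if its complement in $G$ spans $K$ (Fact 3). The two sets $G\cap X$ and $G\setminus X$ are complements of each other in $G$. So the bases of $N$ are the $n$-sets $X$ such that $G\cap X$ and $G\setminus X$ both span $K$. By (3), $G\cap X$ spans $K$ if and only if $r(E\cap X)+|D\cap X|\ge r$. As $|D|=r$, this reads $r(E\cap X)\ge|D\setminus X|$. In the same way $G\setminus X$ spans $K$ if and only if $r(E\setminus X)+|D\setminus X|\ge r$, that is, $r(E\setminus X)\ge|D\cap X|$. These are the two conditions (1), so the basis set of $N$ is $\mathcal B$.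

**Step 3: find $M$ inside $N$.** We compute $N/F\backslash D$. Let $S\subseteq E$ and $X=S\cup F$. Then $X$ has $n$ elements if and only if $|S|=n-(n-r)=r$. The first condition in (1) reads $0\le r(E\setminus S)$ and always holds; the second reads $r\le r(S)$. So $S\cup F\in\mathcal B$ if and only if $|S|=r$ and $r(S)\ge r$, i.e. if and only if $S$ is a basis of $M$. Such $S$ exist, so Fact 5 shows that the bases of $N/F\backslash D$ are exactly the bases of $M$. Hence $N/F\backslash D=M$. $\blacksquare$

This proves the conjecture.

## How small the ISD matroid can be

Let $s(M)$ be the minimum size of an ISD matroid having $M$ as a minor; it exists by Theorem 1. Let $m(M)$ be the number of connected components of $M$ with at least two elements, and let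
$$\kappa(M)=\min_B r(E\setminus B),$$
the minimum over bases $B$ of $M$. For example, in $M(K_4)$ the complement of a star is a triangle, of rank $2$, and the complement of a Hamiltonian path has rank $3$; so $\kappa(M(K_4))=2$, while $m(M(K_4))=1$.

**Theorem 2.** For every matroid $M$ on $n$ elements,
$$2n-2\kappa(M)\ \le\ s(M)\ \le\ 2n-2m(M). \tag{5}$$
Consequently:

1. $s(M)\le 2n$, with equality if and only if $M$ is a direct sum of loops and coloops. In particular, for all $0\le r\le n$, the maximum of $s$ over $n$-element matroids of rank $r$ is exactly $2n$, attained only by $U_{r,r}\oplus U_{0,n-r}$ (up to isomorphism).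
2. $s(M)=2n-2m(M)$ whenever every component of $M$ with at least two elements has rank $1$ or corank $1$.
3. $s(U_{r,n})=2\max(r,n-r)$, so the lower bound is also attained by all uniform matroids.

For $M(K_4)$ the bounds say $8\le s\le10$, so they need not meet.

*Proof.*

**Step 1: upper bound.** We save two elements for each component with at least two elements. Since $(N_1\oplus N_2)^*=N_1^*\oplus N_2^*$, direct sums of ISD matroids are ISD, and a direct sum of minors is a minor of the direct sum. So it suffices to find, for each component with $n'$ elements, an ISD matroid of size $2$ if $n'=1$ and of size $2n'-2$ if $n'\ge2$, and to add up.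

For a one-element component Theorem 1 gives size $2$. So let $M$ be connected with $n\ge2$. By Fact 6 it has neither loops nor coloops, so $1\le r\le n-1$. Take the free extension $K$ of $M$ by $D$ with $|D|=r-1$, and put $L=K^*$. By Lemma 2(ii) the hypothesis of Lemma 1 holds. Here $|E\cup D|=n+r-1$ and $r(L)=(n+r-1)-r=n-1$, so Lemma 1 gives an ISD matroid $N$ with $2r(L)=2n-2$ elements and $N\backslash F=L$. By Fact 4,
$$M=K\backslash D=(L/D)^*=(N\backslash F/D)^*=N^*/F\backslash D=N/F\backslash D .$$

**Step 2: lower bound.** We play the presentation of $M$ as a minor against the presentation of $M^*$ that self-duality provides. Let $N$ be ISD with $M=N/C\backslash Q$, where $C,Q$ are disjoint, and let $B$ be a basis of $M$. Then $|N|=n+|C|+|Q|$ and $r(N)=|N|/2$.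

From $M=N/C\backslash Q$ and Fact 4 we get
$$r_N(E\cup C)=r+r_N(C)\le r+|C|,\qquad r_N(B)\ge r_N(B\cup C)-r_N(C)=r_M(B)=r .$$
Self-duality gives $M^*=N^*/Q\backslash C=N/Q\backslash C$, so
$$r_N(B\cup Q)=r^*(B)+r_N(Q)\le r^*(B)+|Q|=|B|-r+r(E\setminus B)+|Q|=r(E\setminus B)+|Q| .$$
The union of $E\cup C$ and $B\cup Q$ is the ground set of $N$, and their intersection is $B$. Submodularity yields
$$r+|C|+r(E\setminus B)+|Q|\ \ge\ r_N(E\cup C)+r_N(B\cup Q)\ \ge\ r(N)+r_N(B)\ \ge\ \tfrac12|N|+r .$$
Substitute $|C|+|Q|=|N|-n$ and cancel $r$: $|N|-n+r(E\setminus B)\ge\frac12|N|$, that is, $|N|\ge 2n-2r(E\setminus B)$. Choose $B$ minimizing $r(E\setminus B)$.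

**Step 3: consequence 1.** The bound $s(M)\le2n$ follows from (5). If $M$ has a component with at least two elements, then $m(M)\ge1$ and $s(M)\le2n-2$. Otherwise $M$ is a direct sum of loops and coloops, its unique basis $B$ is the set of coloops, and $E\setminus B$ consists of loops. Then $\kappa(M)=r(E\setminus B)=0$ and $s(M)\ge2n$. A direct sum of loops and coloops of rank $r$ on $n$ elements is $U_{r,r}\oplus U_{0,n-r}$ up to isomorphism.

**Step 4: consequence 2.** We show $\kappa(M)=m(M)$, so that the bounds meet. Bases of a direct sum are unions of bases of the summands, and rank is additive, so $\kappa$ is additive over direct sums. It is $0$ on a loop and on a coloop. A connected matroid with $a\ge2$ elements and rank $1$ has no loops, so it is $U_{1,a}$; dually, corank $1$ gives $U_{a-1,a}$. In $U_{1,a}$, the complement of a basis is a non-empty set of non-loops, of rank $1$. In $U_{a-1,a}$, the complement of a basis is a single non-loop, of rank $1$. So $\kappa=1$ on each such component, and $\kappa(M)=m(M)$.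

**Step 5: consequence 3.** Every basis $B$ of $U_{r,n}$ has $r(E\setminus B)=\min(r,n-r)$. So $\kappa(U_{r,n})=\min(r,n-r)$ and $s(U_{r,n})\ge2n-2\min(r,n-r)=2\max(r,n-r)=:2p$. We saw at the start that $U_{r,n}$ is a minor of the ISD matroid $U_{p,2p}$. $\square$

## Restrictions and contractions of ISD matroids

In Lemma 1 the given matroid appears as a restriction of an ISD matroid. The hypothesis of that lemma is exactly what restrictions of ISD matroids satisfy.

**Theorem 3.** For a matroid $M$ the following are equivalent:

- (a) $M$ is a restriction of an ISD matroid;
- (b) every circuit of $M$ is a union of cocircuits of $M$;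
- (c) every flat of $M^*$ is a flat of $M$ (that is, $M^*$ is a quotient of $M$).

If they hold, the least size of such an ISD matroid is $2r(M)$. Dually, $M$ is a contraction of an ISD matroid if and only if every cocircuit of $M$ is a union of circuits of $M$, and then the least size is $2r(M^*)$.

As an illustration, a triangle in $M(K_4)$ is not a union of cocircuits: the cocircuits are the four stars and the three $4$-cycles, and none lies inside a triangle. So $M(K_4)$ is not a restriction of any ISD matroid; no choice of a filling set $F$, and no other rule than (2), could have rescued the first approach.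

*Proof.*

**Step 1: (b) if and only if (c).** We translate circuits into hyperplanes of the dual. The hyperplanes of $M^*$ are the complements of the circuits of $M$. By Fact 1, such a complement is a flat of $M$ if and only if the circuit is a union of cocircuits of $M$. So (b) says that every hyperplane of $M^*$ is a flat of $M$. Since flats of $M^*$ are intersections of hyperplanes of $M^*$, and intersections of flats of $M$ are flats of $M$, this is equivalent to (c).

**Step 2: (a) implies (c).** Let $M=N\backslash D$ with $N=N^*$. Then $M^*=N^*/D=N/D$. If $Z$ is a flat of $N/D$, then $Z\cup D$ is a flat of $N$, so $Z=(Z\cup D)\setminus D$ is a flat of $N\backslash D=M$ (Fact 4).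

**Step 3: (c) implies (a), and the least size.** Lemma 1 with $L=M$ gives an ISD matroid $N$ with $2r(M)$ elements and $N\backslash F=M$. An ISD matroid with restriction $M$ has rank at least $r(M)$, hence at least $2r(M)$ elements. So $2r(M)$ is least possible.

**Step 4: contractions.** For an ISD matroid $N$, $M=N/C$ if and only if $M^*=N^*\backslash C=N\backslash C$. So $M$ is a contraction of $N$ exactly when $M^*$ is a restriction of $N$. Apply what was proved to $M^*$: the circuits and cocircuits of $M^*$ are the cocircuits and circuits of $M$, and the least size is $2r(M^*)$. $\square$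

## A matrix for $N$ when $M$ is representable

**Theorem 4.** If $M$ is representable over a field $k$, then the matroid $N$ of Theorem 1 is representable over $k$ if $k$ is infinite, and over a finite extension of $k$ if $k$ is finite.

*Proof.*

**Step 1: the matrix.** We write down a matrix with indeterminate entries whose column matroid should be $N$. Let the $r\times n$ matrix $A$ represent $M$ over $k$, and let the $(n-r)\times n$ matrix $A^\perp$ represent $M^*$ over $k$; such $A^\perp$ exists, since the rows can be taken to be a basis of the orthogonal complement of the row space of $A$. Let $G_0$ ($r\times r$) and $H_0$ ($(n-r)\times(n-r)$) have independent indeterminates as entries, and let $T=\mathrm{diag}(t_e)_{e\in E}$ with further indeterminates. Consider the $n\times2n$ matrix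
$$\bigl[\,I_n\;\big|\;(G_0A)^{\mathsf T}\;\big|\;(H_0A^\perp T)^{\mathsf T}\,\bigr] \tag{6}$$
with rows indexed by $E$ and columns indexed by $E$, $D$, $F$ in this order.

**Step 2: expand a maximal minor.** We want to see which minors are nonzero polynomials. Let $X=S\cup D'\cup F'$ be an $n$-set with $S\subseteq E$, $D'\subseteq D$, $F'\subseteq F$. Put $U=E\setminus S$ and $d=|D'|$. From $|X|=n$ we get $|U|=d+|F'|$. The columns in $S$ are unit vectors, so up to sign the minor on $X$ is the determinant of the submatrix with rows $U$ and columns $D'\cup F'$. Transpose it: the rows in $D'$ are $(G_0)_{D'}A_U$, and the rows in $F'$ are $(H_0)_{F'}A^\perp_U T_U$. (A lower index selects rows of $G_0,H_0$, columns of $A,A^\perp$, and the corresponding diagonal block of $T$.) Laplace expansion along the rows in $D'$ gives, up to sign,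
$$\sum_{U_1\subseteq U,\ |U_1|=d}\pm\det\bigl((G_0)_{D'}A_{U_1}\bigr)\,\det\bigl((H_0)_{F'}A^\perp_{U\setminus U_1}\bigr)\prod_{e\in U\setminus U_1}t_e . \tag{7}$$

**Step 3: when (7) is nonzero.** The role of $T$ is to prevent cancellation: different $U_1$ give different monomials in the $t_e$, and the coefficients do not involve the $t_e$. So (7) is nonzero if and only if some coefficient is nonzero, and a coefficient is nonzero if and only if both of its determinants are nonzero polynomials. Now $\det((G_0)_{D'}A_{U_1})$ is a nonzero polynomial if and only if the columns $A_{U_1}$ are independent. If they are independent, specialize $(G_0)_{D'}$ to a left inverse of the $r\times d$ matrix $A_{U_1}$, which makes the determinant $1$. If they are not, then $A_{U_1}v=0$ for some $v\ne0$, and the determinant vanishes. The same argument applies to $H_0$ and $A^\perp$. By Fact 3, $U\setminus U_1$ is independent in $M^*$ if and only if its complement $S\cup U_1$ spans $M$. So the minor on $X$ is a nonzero polynomial if and only if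

(8) there is $U_1\subseteq U$ with $|U_1|=d$, $U_1$ independent in $M$, and $S\cup U_1$ spanning in $M$.

**Step 4: (8) is the condition defining $\mathcal B$.** We show that (8) holds if and only if $d\le r(U)$ and $r-d\le r(S)$. Suppose (8) holds. Then $U_1$ is an independent $d$-subset of $U$, so $d\le r(U)$; and $r=r(S\cup U_1)\le r(S)+d$. Conversely, suppose both inequalities hold. Extend a basis of $M|S$ by a set $U_0\subseteq U$ to a basis of $M$. Then $|U_0|=r-r(S)\le d$, $U_0$ is independent, and $S\cup U_0$ is spanning. Since $d\le r(U)$, $U_0$ extends to an independent $d$-subset $U_1$ of $U$, and $S\cup U_1\supseteq S\cup U_0$ is spanning. So (8) holds.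

Since $d=|X\cap D|$, $r-d=|D\setminus X|$, $U=E\setminus X$ and $S=E\cap X$, these inequalities are exactly (1). So (6) represents $N$ over the field of rational functions in the indeterminates.

**Step 5: specialize.** We return to $k$. There are finitely many sets $X\in\mathcal B$, and the minor on each is a nonzero polynomial over $k$. Finitely many nonzero polynomials have a common non-root over any infinite field, and over a large enough finite extension of a finite field. Specialize the indeterminates to such a point: the minors on the members of $\mathcal B$ stay nonzero, and the minors on all other $n$-sets, which vanish identically, stay zero. The specialized matrix represents $N$ over $k$ if $k$ is infinite, and over a finite extension of $k$ if $k$ is finite. $\square$
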